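# Rare generators and the bound $t_{\mathrm{mix}}\le C\,D^2d$ on vertex-transitive graphs

## 1. The triangular prism and pairs of cliques

Take two triangles and join corresponding corners by an edge. This is the triangular prism. It has $6$ vertices, each of degree $d=3$, and any two vertices are at distance at most $D=2$. Put a walker on a corner $o$ and let her move lazily: at each step she stays put with probability $1/2$, and otherwise moves to a uniformly chosen neighbor, so each neighbor has probability $1/6$. How long until she is nearly uniform on the six corners?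

After one step the probabilities, in units of $1/36$, are $18$ at $o$, $6$ at each of the three neighbors, and $0$ at the two remaining corners. Uniform means $6$ everywhere. Measure the discrepancy by the total excess above uniform: it is $12/36=1/3$.

After two steps:

- return to $o$: $\frac14+3\cdot\frac1{36}=\frac{12}{36}$;
- each of the two neighbors in the same triangle: stay-then-move or move-then-stay gives $2\cdot\frac12\cdot\frac16=\frac6{36}$, and the path through the third corner of the triangle gives $\frac1{36}$, total $\frac7{36}$;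
- the corner $o'$ opposite $o$: only stay/move, $\frac6{36}$;
- each of the other two corners: two paths of length two, $\frac2{36}$.

These sum to $12+14+6+4=36$, as they should. The excess above uniform is now $(6+1+1)/36=2/9<1/4$. So two steps suffice to be within $1/4$ of uniform.

Now replace the triangles by large cliques: join two copies of the complete graph $K_m$ by a perfect matching. The degree is $d=m$ (that is, $m-1$ inside the clique, plus one) and the diameter is still $2$. Inside a clique the walker is uniform almost at once. But at each step she changes cliques with probability only $\frac1{2d}$. The indicator of "same side as at the start" is a two-state chain that switches with probability $\frac1{2d}$, so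
$$P(\text{same side at time }t)=\tfrac12+\tfrac12\left(1-\tfrac1d\right)^t .$$
Under the uniform distribution this probability is $\frac12$, so the distance from uniform is at least $\frac12(1-\frac1d)^t$. For $d\ge2$ we have $(1-\frac1d)^d\ge\frac14$ (this quantity increases in $d$ and equals $\frac14$ at $d=2$), hence $(1-\frac1d)^t\ge4^{-t/d}$. Being within $1/4$ of uniform therefore forces $4^{-t/d}\le\frac12$, that is, $t\ge d/2$.

So with the diameter fixed at $2$, the walk can need time of order $d$. The culprit is one *rare* move among $d$ equally likely ones, which has to be used before the walk can mix.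

## 2. Mixing time compared with $D^2d$

Throughout, $G=(V,E)$ is a finite connected graph with $n\ge2$ vertices that is *vertex-transitive*: for any two vertices some automorphism of $G$ carries one to the other. Its common degree is $d\ge1$ and its diameter, the largest graph distance between two vertices, is $D\ge1$. The lazy simple random walk has $p(x,x)=\frac12$ and $p(x,y)=\frac1{2d}$ for each neighbor $y$ of $x$; its stationary distribution $\pi$ is uniform. The total variation distance of two probability measures is
$$\|\mu-\nu\|_{TV}=\max_{S}\big(\mu(S)-\nu(S)\big)=\tfrac12\sum_x|\mu(x)-\nu(x)|,$$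
which is the "total excess" computed above. Put
$$\delta(t)=\max_x\|p_t(x,\bullet)-\pi\|_{TV},\qquad t_{\mathrm{mix}}(\epsilon)=\min\{t\ge0:\delta(t)\le\epsilon\}.$$
In this language the prism has $\delta(1)=\frac13$, $\delta(2)=\frac29$ and $t_{\mathrm{mix}}(1/4)=2$.

Two kinds of examples recur. If $\Gamma$ is a finite group and $T\subset\Gamma$ generates it, is symmetric ($T=T^{-1}$) and omits the identity, the *Cayley graph* has vertex set $\Gamma$ and edges $g\sim gs$ for $s\in T$. Left multiplications are automorphisms, so it is vertex-transitive, with degree $|T|$. The distance from the identity to $h$ is the least length of a word in $T$ with product $h$. The *Cartesian product* $G\,\square\,H$ has vertices $(g,h)$, with $(g,h)\sim(g',h')$ when one coordinate agrees and the other one is joined by an edge. The prism is $K_3\,\square\,K_2$, and the hypercube $Q_m$ is the product of $m$ copies of $K_2$. In a Cartesian product degrees add, distances add, and hence diameters add.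

Let us see what $t_{\mathrm{mix}}(1/4)$ does in simple families.

*Complete graph $K_{d+1}$, $D=1$.* Here $p_t(o,\bullet)$ takes one value at $o$ and one common value elsewhere. The only lazy eigenvalue besides $1$ is $\frac12(1-\frac1d)\le\frac12$. So $\delta(t)=p_t(o,o)-\frac1n\le2^{-t}$, and $t_{\mathrm{mix}}(1/4)\le2$.

*Two cliques, $D=2$.* We found $t_{\mathrm{mix}}(1/4)\ge d/2$: a factor $d$ is needed.

*Cycle of length $n\ge3$, $d=2$, $D=\lfloor n/2\rfloor$.* The function $f(x)=\cos(2\pi x/n)$ is an eigenfunction with lazy eigenvalue $\frac12(1+\cos\frac{2\pi}n)=\cos^2\frac\pi n$. It has $\pi$-mean $0$ and $|f|\le1$, so from $x=0$ we get $\cos^{2t}\frac\pi n=E f(X_t)\le2\delta(t)$. If $\delta(t)\le\frac14$ then, by Bernoulli's inequality, $1-t\sin^2\frac\pi n\le\cos^{2t}\frac{\pi}{n}\le\frac12$. So $t\ge\frac{n^2}{2\pi^2}\ge\frac{2D^2}{\pi^2}\ge\frac{D^2}5$. A factor $D^2$ is needed.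

*Hypercube $Q_m$, $d=D=m$.* A lazy step is the same as choosing a uniform coordinate and replacing it by a fair bit. Once every coordinate has been chosen the walk is exactly uniform, so $\delta(t)\le m(1-\frac1m)^t\le me^{-t/m}$ and $t_{\mathrm{mix}}(1/4)\le\lceil m\ln(4m)\rceil$. A logarithm of the number of coordinates appears in this bound, but $D^2d=m^3$ absorbs it easily.

Is $D^2d$ always enough? The book "Probability on Trees and Networks" (http://mypage.iu.edu/~rdlyons/prbtree/book.pdf) raises this: *is there a universal constant $C<\infty$ such that every finite connected vertex-transitive graph with at least two vertices satisfies $t_{\mathrm{mix}}(1/4)\le C\,D^2d$?* The answer is no.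

**Theorem 1.** For every $k\ge2^{13}$ divisible by $8$ there is a Cayley graph $G_k$ with $n=2^{k-1}k!$ vertices, degree $d=k!+1$ and diameter exactly $5$, such that
$$t_{\mathrm{mix}}(1/4)\ \ge\ \frac{d\log_2k}{32}\ =\ \frac{\log_2k}{800}\,D^2d,\qquad\text{and so}\qquad t_{\mathrm{mix}}(1/4)\ \ge\ \frac d{64}\log_2\log_2n .$$

In particular no bound $t_{\mathrm{mix}}(1/4)\le F(D)\,d$ can hold, for any function $F$: it would give $t_{\mathrm{mix}}(1/4)/d\le F(5)$ for all the $G_k$.

**Theorem 2.** For every fixed $D\ge5$, $\sup t_{\mathrm{mix}}(1/4)/d=\infty$ over transitive graphs of diameter exactly $D$.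

**Theorem 3.** If $D\le2$, then $t_{\mathrm{mix}}(1/4)\le300\,d$.

**Theorem 4.** For every Cayley graph of a finite abelian group with at least two elements, $t_{\mathrm{mix}}(1/4)\le6D^2d$.

**Theorem 5.** For every transitive graph, $t_{\mathrm{mix}}(1/4)\le\lceil D^2d\ln(4n)\rceil$.

The arguments below do not settle whether $\sup t_{\mathrm{mix}}/d<\infty$ for $D=3,4$. Nor do they determine the worst-case growth in $n$ of $t_{\mathrm{mix}}/(D^2d)$, which by Theorems 1 and 5 lies between order $\log\log n$ and order $\log n$.

## 3. Eigenspaces as maps to the sphere, and the factor $\ln n$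

A sensible first attempt at proving the bound is spectral: show that the spectral gap is at least a constant over $D^2d$. This part works. It gives Theorem 5, and we set it up so that it serves Theorems 3 and 4 as well.

**Step 1: distance from uniform in terms of eigenvalues.** Let $P$ be the transition matrix of (non-lazy) simple random walk, a symmetric matrix. If $\lambda\in[-1,1]$ is an eigenvalue of $P$, then $\mu=\frac{1+\lambda}2\in[0,1]$ is the corresponding eigenvalue of the lazy walk, with *gap* $\gamma=1-\mu=\frac{1-\lambda}2$. Since $G$ is connected, $\lambda=1$ is simple, with constant eigenfunctions. By Cauchy–Schwarz and symmetry of $p_t$,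
$$2\|p_t(o,\bullet)-\pi\|_{TV}=\sum_y\left|p_t(o,y)-\tfrac1n\right|\le\sqrt n\Big(\sum_y\big(p_t(o,y)-\tfrac1n\big)^2\Big)^{1/2}=\sqrt n\,\big(p_{2t}(o,o)-\tfrac1n\big)^{1/2}.$$
By transitivity, $p_{2t}(o,o)$ does not depend on $o$, so $n\,p_{2t}(o,o)$ is the trace of the $2t$-th power of the lazy transition matrix. Therefore
$$4\,\delta(t)^2\le n\,p_{2t}(o,o)-1=\sum_{\mu\ne1}\mu^{2t},\tag{1}$$
where the eigenvalues are counted with multiplicity.

**Step 2: turn a whole eigenspace into a map to a sphere.** A single eigenfunction need not respect the symmetry of $G$, but an eigenspace does. Let $\lambda<1$ be an eigenvalue of $P$ with eigenspace $W$ of dimension $m$, and let $f_1,\dots,f_m$ be an $\ell^2$-orthonormal basis of $W$. The kernel $E(x,y)=\sum_if_i(x)f_i(y)$ is that of the orthogonal projection onto $W$. Automorphisms commute with $P$, hence preserve $W$, hence $E$ is automorphism-invariant. So $E(x,x)$ is constant, and since the trace of the projection is $m$, $E(x,x)=m/n$. Define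
$$\varphi(x)=\sqrt{n/m}\;\big(f_1(x),\dots,f_m(x)\big)\in\mathbb R^m .$$
Then $|\varphi(x)|^2=\frac nmE(x,x)=1$. Next, $\sum_x\varphi(x)=0$, because each $f_i$ is orthogonal to constants. Finally, $|\varphi(x)-\varphi(y)|^2=2-\frac{2n}mE(x,y)$ is automorphism-invariant.

For instance, on the cycle with $\lambda=\cos\frac{2\pi}n$ the eigenspace is spanned by $\cos\frac{2\pi x}n,\sin\frac{2\pi x}n$, and $\varphi$ places the vertices as a regular $n$-gon on the unit circle.

Since $\sum_{y\sim o}\varphi(y)=d\lambda\varphi(o)$, expanding squares gives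
$$\sum_{y\sim o}|\varphi(o)-\varphi(y)|^2=2d-2d\lambda=4d\gamma,\qquad\sum_z|\varphi(o)-\varphi(z)|^2=2n-2\Big\langle\varphi(o),\sum_z\varphi(z)\Big\rangle=2n.\tag{2}$$

**Step 3: the gap, and Theorem 5.** The first identity in (2), at any vertex $x$, shows that every edge satisfies $|\varphi(x)-\varphi(y)|^2\le4d\gamma$. The second shows that some $z$ has $|\varphi(o)-\varphi(z)|^2\ge2$, the average value. Walking from $o$ to $z$ along at most $D$ edges gives $\sqrt2\le D\sqrt{4d\gamma}$, that is,
$$\gamma\ge\frac1{2dD^2}\quad\text{for every nontrivial eigenvalue.}\tag{3}$$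
By (1), $4\delta(t)^2\le n(1-\frac1{2dD^2})^{2t}\le n\,e^{-t/(dD^2)}$. This is at most $\frac14$ when $t\ge dD^2\ln(4n)$, and then $\delta(t)\le\frac14$. This proves Theorem 5. $\blacksquare$

The attempt stops at one identifiable place: we bounded each of the $n-1$ terms in (1) by the worst one, and this costs $\ln n$. To remove it one needs to know that few eigenvalues are near the worst case. For $D\le2$ (Section 9) and for abelian groups (Section 10) this can be proved. In general it can fail, and an extremal graph should have many eigenvalues with gap of order $\frac1d$. We build one by thinking about the walk.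

## 4. Spins scrambled fast and flipped rarely

In the clique example one rare move has to occur *once*. To beat a multiple of $d$ at bounded diameter, we want rare moves that have to occur *many times*, although a couple of them suffice to get anywhere. The hypercube points to a mechanism: many coordinates, each of which has to be randomized. Its defect is that each move touches one coordinate, so its diameter grows with the number of coordinates. So let one rare move flip a constant fraction of the coordinates, and let permutations of the coordinates be free.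

Take $k$ spins $\pm1$, all $+1$ at the start. One *round* is: permute the spins uniformly at random, then flip those in the first $k/4$ slots. Let $M$ be the sum of the spins. If the flipped quarter contains its proportional share, with sum $M/4$, a round sends $M$ to $M-2\cdot\frac M4=\frac M2$. With $k=64$ the idealized run is $64\to32\to16\to8$. Under independent fair spins, $M$ has standard deviation $\sqrt k=8$, so about $\frac12\log_2k=3$ rounds are needed before $M$ looks random. In general, order $\log k$ rounds are needed. If a round begins only when a rare move is drawn, at rate of order $\frac1d$ per step, that is time of order $d\log k$.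

Meanwhile the diameter stays bounded, since two *well-chosen* flips suffice. Any even set of at most $k/2$ slots is the symmetric difference of two sets of size $k/4$. Diameter asks what can be reached by a choice of moves, mixing asks what typical moves do, and the two now differ by a factor $\log k$.

## 5. The graph $G_k$ and its diameter

Let $k=4w$ with $w$ even (so $8\mid k$), and $k\ge2^{13}$. Let $V=\{x\in\mathbb F_2^k:|x|\text{ even}\}$, where $|x|$ is the number of ones; so $|V|=2^{k-1}$. The group $S_k$ acts on $V$ by $(\sigma y)_{\sigma(i)}=y_i$. This is a left action, since $(\sigma(\tau y))_{\sigma\tau(i)}=(\tau y)_{\tau(i)}=y_i$. Form the semidirect product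
$$\Gamma=V\rtimes S_k,\qquad(x,\sigma)(y,\tau)=(x+\sigma y,\ \sigma\tau),$$
a group of order $n=2^{k-1}k!$ with identity $(0,\mathrm{id})$.

To practice the group law, take three coordinates and $\sigma=(2\ 3)$. Then $\sigma(1,1,0)=(1,0,1)$, so $\big((1,1,0),\sigma\big)\big((1,1,0),\mathrm{id}\big)=\big((0,1,1),\sigma\big)$.

Let $a=1_{\{1,\dots,w\}}$ and $b=\mathbf 1+a$, of weights $w$ and $3w$, both even. Put
$$T=\{(0,\tau):\tau\ne\mathrm{id}\}\cup\{(a,\mathrm{id}),(b,\mathrm{id})\}.$$
The elements $(0,\tau)$ are called *heavy* (there are $k!-1$ of them); $(a,\mathrm{id})$ and $(b,\mathrm{id})$ are *light*. Since $(0,\tau)^{-1}=(0,\tau^{-1})$ and the light elements are involutions, $T$ is symmetric. It omits the identity, and $|T|=k!+1=d$. Let $G_k$ be the Cayley graph $g\sim gs$, $s\in T$.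

**Step 1: the diameter is at most $5$ (so $T$ generates $\Gamma$).** For $c_1,c_2\in\{a,b\}$, multiplying out from the left gives
$$(0,\sigma_1)(c_1,\mathrm{id})(0,\sigma_2)(c_2,\mathrm{id})(0,\sigma_3)=(\sigma_1c_1+\sigma_1\sigma_2c_2,\ \sigma_1\sigma_2\sigma_3).$$
Given any $\tau_1,\tau_2,\sigma\in S_k$, choose $\sigma_1=\tau_1$, $\sigma_2=\tau_1^{-1}\tau_2$, $\sigma_3=\tau_2^{-1}\sigma$. The product is then $(\tau_1c_1+\tau_2c_2,\sigma)$. Dropping any $\sigma_i$ that equals $\mathrm{id}$, this is a word of length at most $5$ in $T$. As $\tau_1,\tau_2$ vary, $\tau_ic_i$ is an arbitrary vector of weight $w$ (if $c_i=a$) or $3w$ (if $c_i=b$). So it remains to write every $x\in V$ as $y_1+y_2$ with $|y_1|,|y_2|\in\{w,3w\}$.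

If $|x|=2j\le2w$, split the support of $x$ into two halves of size $j$, and add to both halves one common set of $w-j$ coordinates outside the support. There is room, since $w-j\le4w-2j=k-2j$. The resulting $y_1,y_2$ have weight $w$, and the common part cancels in $y_1+y_2=x$.

If $|x|>2w=k/2$, then $x+\mathbf 1$ lies in $V$ ($k$ is even) and has weight less than $2w$. So $x+\mathbf 1=y_1+y_2$ with $|y_1|=|y_2|=w$, and $x=y_1+(y_2+\mathbf 1)$ with $|y_2+\mathbf 1|=3w$. This is what $b$ is for.

The decomposition of $x$ already makes sense for $k=8$, $w=2$, where we write vectors as subsets of $\{1,\dots,8\}$. The set $\{1,2\}$ is $\{1,3\}+\{2,3\}$. For $\{1,\dots,6\}$, the complement is $\{7,8\}=\{1,7\}+\{1,8\}$, so $\{1,\dots,6\}=\{1,7\}+\{2,\dots,7\}$.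

**Step 2: the diameter is at least $5$.** We count what words of length at most $4$ can reach. Three maximal blocks of heavy letters would need at least three heavy letters and two light separators, hence length $5$. So a word of length at most $4$ has at most two heavy blocks, and its product has the form
$$(u,\mathrm{id})(0,\sigma)(c,\mathrm{id})(0,\tau)(u',\mathrm{id})=(u+\sigma c+\rho u',\ \rho),\qquad\rho=\sigma\tau,$$
where $u,c,u'$ are sums of copies of $a$ and $b$, so they lie in $\{0,a,b,\mathbf 1\}$. There are $k!$ choices of $\rho$ and $4^3$ choices of $(u,c,u')$, and for each $c$ the vector $\sigma c$ takes at most $\binom kw$ values. Hence at most $64\binom kwk!$ elements are reached. By the binomial theorem $1=(\frac14+\frac34)^{4w}\ge\binom{4w}w(\frac14)^w(\frac34)^{3w}$, so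
$$\binom kw\le\left(\tfrac{256}{27}\right)^w,\qquad\frac{2^{k-1}}{64\binom kw}\ge\frac1{128}\left(\frac{16\cdot27}{256}\right)^w=\frac1{128}\left(\frac{27}{16}\right)^w>1,$$
the last step because $(\frac{27}{16})^w>(\frac32)^{12}>129$ for $w\ge12$, and our $w$ is at least $2^{11}$. So fewer than $n=2^{k-1}k!$ elements are reached, and $D=5$.

## 6. The magnetization, and why its mean is not enough

We need an observable that the walk randomizes slowly. For $g=(x,\sigma)$, read the coordinates of $x$ in the order given by $\sigma$:
$$u_i(g)=(-1)^{x_{\sigma(i)}},\qquad M(g)=\sum_{i=1}^ku_i(g)=\sum_{i=1}^k(-1)^{x_i},\qquad A(g)=\sum_{i\le w}u_i(g).$$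
Think of $u_i$ as the spin in slot $i$. Since $g(0,\tau)=(x,\sigma\tau)$ and $g(c,\mathrm{id})=(x+\sigma c,\sigma)$ with $(\sigma c)_{\sigma(i)}=c_i$,
$$u_i\big(g(0,\tau)\big)=u_{\tau(i)}(g),\qquad u_i\big(g(c,\mathrm{id})\big)=(-1)^{c_i}u_i(g).$$
Heavy moves permute the spins among the slots, and light moves flip the spins in fixed slots. In the practice example, $g=\big((1,1,0),(2\ 3)\big)$ has spins $(u_1,u_2,u_3)=(-1,+1,-1)$. After multiplying by $\big((1,1,0),\mathrm{id}\big)$ the spins are $(+1,-1,-1)$: slots $1$ and $2$ have been flipped.

So heavy moves leave $M$ unchanged. The move $a$ flips slots $1,\dots,w$ and sends $M$ to $M-2A$. The move $b$ flips the other slots and sends $M=A+(M-A)$ to $A-(M-A)=2A-M$. In both cases, since $M-2A=\frac M2-(2A-\frac M2)$,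
$$\text{a light move changes }|M|\text{ to }|M-2A|\ \ge\ \tfrac{|M|}2-\left|2A-\tfrac M2\right|.\tag{4}$$

Under $\pi$ the vector $x$ is uniform on $V$. For $i\ne j$ the map $x\mapsto(-1)^{x_i+x_j}$ is a character of $V$. It is nontrivial, because with some $l\ne i,j$ the vector with ones exactly at $i$ and $l$ lies in $V$ and gives $-1$. So its mean is $0$, and
$$E_\pi M^2=k.\tag{5}$$

The usual way to use such an observable is the second-moment method. By the formulas for $a$ and $b$, one lazy step from $g$ has
$$E\,M(\text{next})=\tfrac12M+\tfrac12\left[\tfrac{d-2}dM+\tfrac1d(M-2A)+\tfrac1d(2A-M)\right]=\left(1-\tfrac1d\right)M,$$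
so $M$ is an eigenfunction, and from the identity $E\,M(X_t)=k(1-\frac1d)^t$. This stays above the stationary scale $\sqrt k$ up to time of order $d\log k$, which looks promising. But Chebyshev's inequality also needs the variance to be small compared with the squared mean. Let $N_t$ be the number of light moves made by time $t$. Each time step is a light move with probability $2\cdot\frac1{2d}=\frac1d$, so $P(N_t=0)=(1-\frac1d)^t$, and on $\{N_t=0\}$ we have $M(X_t)=k$. Hence
$$E\,M(X_t)^2\ge k^2\left(1-\tfrac1d\right)^t\ge e^{t/d}\,\big(E\,M(X_t)\big)^2 .$$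
For $t\ge d\ln2$ the variance is at least the squared mean, and Chebyshev gives nothing. In fact $E[M(X_t);N_t=0]=k(1-\frac1d)^t$ is the whole mean, so $E[M(X_t);N_t\ge1]=0$. After the first light move the two choices $a$ and $b$ give $M$ opposite signs, and the mean no longer sees how large $|M|$ is.

The same computation shows where the spectral bound loses its logarithm here. Each of the $k$ functions $g\mapsto(-1)^{x_i}$ is unchanged by heavy moves. A light move $c$ multiplies it by $(-1)^{c_j}$ with $j=\sigma^{-1}(i)$, and $(-1)^{b_j}=-(-1)^{a_j}$. So each is an eigenfunction with lazy eigenvalue $1-\frac1d$, and they are orthogonal by the character computation above. The right side of (1) is therefore at least $k(1-\frac1d)^{2t}\ge k\cdot16^{-t/d}$, which is at least $1$ for all $t\le\frac d4\log_2k$. Since (1) is only an upper bound for $\delta(t)$, this is not yet a lower bound on the mixing time.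

The way past both obstacles is to follow $|M|$ instead of $M$, along the path of the walk, through (4). The term $|2A-\frac M2|$ is small whenever the light move comes right after a heavy one, because a heavy move is almost a uniform shuffle. And two light moves in a row are so rare that we can discard that event.

## 7. The magnetization after few light moves

Fix two parameters:
$$r=k^{5/8},\qquad L=\tfrac14\log_2k,\quad\text{so that }2^{-L}=k^{-1/4}.$$
The threshold $r$ lies between the stationary scale $k^{1/2}$ and the scale $2^{-L}k=k^{3/4}$ to which $L$ halvings bring $k$. By (5) and Markov's inequality for $M^2$,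
$$\pi(|M|\ge r)\le\frac k{r^2}=k^{-1/4}.\tag{6}$$

**Step 1: set up the walk.** Let $\xi_1,\xi_2,\dots$ be fair $0$–$1$ coins and, independently, let $s_1,s_2,\dots$ be i.i.d. uniform on $T$. At time step $j$ the walk uses the next unused move if $\xi_j=1$, and stays if $\xi_j=0$. With $J_t=\xi_1+\dots+\xi_t\le t$ and $Y_i=s_1s_2\cdots s_i$, $Y_0=(0,\mathrm{id})$, the lazy walk from the identity is $X_t=Y_{J_t}$. At the start all spins are $+1$ and $M=k$. Let $N_t$ be the number of light moves among $s_1,\dots,s_{J_t}$. Fix any integer $t$ with $0\le t\le\lfloor dL/8\rfloor$.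

**Step 2: three bad events and their probabilities.** The event $B_1=\{N_t>L\}$ says that there are too many halvings. Each time step is light with probability $\frac1d$, so $E N_t=\frac td$, and Markov's inequality gives $P(B_1)\le\frac t{dL}\le\frac18$.

The event $B_2$ says that for some $1\le i<t$ the moves $s_i$ and $s_{i+1}$ are both light. By a union bound, $P(B_2)\le t\left(\frac2d\right)^2\le\frac{dL}8\cdot\frac4{d^2}=\frac L{2d}$.

The event $B_3$ says that for some $1\le i<t$ the move $s_i$ is heavy, the move $s_{i+1}$ is light, and $|2A-\frac M2|\ge r$ at $Y_i$. To bound it, fix $i$ and condition on $s_1,\dots,s_{i-1}$ and on $s_i$ being heavy. Write $v_1,\dots,v_k$ for the spins of $Y_{i-1}$, and $M$ for their sum, which $s_i$ does not change. The move $s_i=(0,\tau)$ has $\tau$ uniform over non-identity permutations, and $A(Y_i)=\sum_{l\le w}v_{\tau(l)}$.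

Suppose first that $\tau$ is uniform over *all* of $S_k$. Then $E v_{\tau(l)}=\frac Mk$, so $E A=\frac{wM}k=\frac M4$. Each $v_{\tau(l)}$ has variance at most $1$. For $l\ne l'$,
$$\mathrm{Cov}(v_{\tau(l)},v_{\tau(l')})=\frac{M^2-k}{k(k-1)}-\frac{M^2}{k^2}=\frac{M^2-k^2}{k^2(k-1)}\le0,$$
because the sum of $v_pv_q$ over ordered pairs $p\ne q$ is $M^2-k$. Hence $\mathrm{Var}A\le w$ and $\mathrm{Var}(2A)\le4w=k$, and by Chebyshev $P(|2A-\frac M2|\ge r)\le\frac k{r^2}$. Conditioning on $\tau\ne\mathrm{id}$ multiplies this by at most $\frac{k!}{k!-1}\le2$. Independently, $s_{i+1}$ is light with probability $\frac2d$. Summing over $i$,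
$$P(B_3)\le t\cdot\frac2d\cdot\frac{2k}{r^2}\le\frac{dL}8\cdot\frac4d\,k^{-1/4}=\frac L2\,k^{-1/4}.$$

**Step 3: on the good event, $|M|$ is still large.** Suppose none of $B_1,B_2,B_3$ occurs. We claim that each light move used by time $t$ sends $|M|$ to at least $\frac{|M|}2-r$. For the first light move, only heavy moves came before, so all spins are still $+1$, $A=w=\frac M4$ exactly, and (4) gives at least $\frac{|M|}2$. Any later light move is $s_{i+1}$ for some $1\le i<t$. Then $s_i$ is heavy because $B_2$ fails, and $|2A-\frac M2|<r$ at $Y_i$ because $B_3$ fails. So (4) gives the claim. Heavy moves do not change $M$.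

The map $m\mapsto\frac m2-r$ is increasing, so we may iterate it $N_t\le L$ times starting from $k$ (here $B_1$ fails):
$$|M(X_t)|\ge2^{-N_t}k-r\left(1+\tfrac12+\tfrac14+\cdots\right)\ge2^{-L}k-2r=k^{3/4}-2k^{5/8}\ge k^{5/8}=r .$$
The last inequality says $k^{1/8}\ge3$, which holds since $3^8=6561<8192=2^{13}\le k$.

**Step 4: compare with stationarity.** Steps 2 and 3 give, for every integer $0\le t\le\lfloor dL/8\rfloor$,
$$P(|M(X_t)|\ge r)\ge1-\tfrac18-\tfrac L{2d}-\tfrac L2k^{-1/4},\tag{7}$$
and with (6),
$$\delta(t)\ge P(|M(X_t)|\ge r)-\pi(|M|\ge r)\ge1-\tfrac18-\tfrac L{2d}-\left(\tfrac L2+1\right)2^{-L}.\tag{8}$$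
The function $(\frac L2+1)2^{-L}$ is decreasing for $L\ge0$, since its derivative is $2^{-L}\big(\frac12-(\frac L2+1)\ln2\big)<0$. Since $k\ge2^{13}$ we have $L\ge3.25$, so it is at most $2.625\cdot2^{-3.25}<0.28$. Also $L\le k$ and $d>k!\ge k(k-1)$, so $\frac L{2d}\le\frac1{2(k-1)}<0.01$. Hence $\delta(t)\ge1-0.125-0.01-0.28>\frac12>\frac14$ for all these $t$, and
$$t_{\mathrm{mix}}(1/4)\ge\lfloor dL/8\rfloor+1>\frac{dL}8=\frac{d\log_2k}{32}.$$

**Step 5: rewrite in terms of $D$ and $n$.** Since $D=5$, $D^2d=25d$ and $\frac{d\log_2k}{32}=\frac{\log_2k}{800}D^2d$. Finally $\log_2n\le k+k\log_2k\le k^2$, so $\log_2\log_2n\le2\log_2k$ and $\frac{d\log_2k}{32}\ge\frac d{64}\log_2\log_2n$. This proves Theorem 1. $\blacksquare$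

As $k\to\infty$ the ratio $t_{\mathrm{mix}}(1/4)/(D^2d)$ is unbounded, so no universal constant $C$ exists.

## 8. Larger diameters by adding a small hypercube

*Proof of Theorem 2.* Let $j=D-5\ge0$ and consider $H=G_k\,\square\,Q_j$, where $Q_0$ is a single vertex. A product of transitive graphs is transitive. Its degree is $d+j$, where $d=k!+1$, and its diameter is $5+j=D$.

**Step 1: project the walk to $G_k$.** One lazy step on $H$ can be made by choosing the $G_k$-coordinate with probability $\frac d{d+j}$ and the $Q_j$-coordinate otherwise, and then making a lazy step of that coordinate. Indeed the walk then stays with probability $\frac12$, and each $G_k$-neighbor has probability $\frac d{d+j}\cdot\frac1{2d}=\frac1{2(d+j)}$; likewise for the $Q_j$-neighbors. So the $G_k$-coordinate at time $t$ is $X_\kappa$, where $X$ is the lazy walk on $G_k$ and $\kappa\le t$ is a random time independent of $X$.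

**Step 2: use that (7) holds at all early times.** Let $t\le\lfloor dL/8\rfloor$. Averaging (7) over the value of $\kappa\le t$, we get the same lower bound for $P(|M(X_\kappa)|\ge r)$. The uniform measure on $H$ projects to the uniform measure on $G_k$, so (6) applies to the projection too. Total variation distance does not increase under projection, so by the numerical estimates of Section 7, Step 4, the walk on $H$ has $\delta(t)>\frac12$ for all such $t$. Hence $t_{\mathrm{mix}}(1/4)>\frac{dL}8\ge\frac{(d+j)L}{16}$ once $d\ge j$. Dividing by the degree $d+j$ and letting $k\to\infty$ (so $L\to\infty$) with $D$ fixed proves the theorem. $\blacksquare$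

## 9. Diameter at most two

*Proof of Theorem 3.* For $D=2$ the general gap bound (3) is $\gamma\ge\frac1{8d}$. Write $y=n/d$. We will improve the gap bound to order $y/d$ and show that at most $4y$ eigenvalues are large. Then (1) at time of order $d$ is controlled by $y\,e^{-cy}$, and the factor $\ln n$ disappears.

**Step 1: a gap bound that grows with $n/d$.** Fix an eigenvalue $\lambda<1$ with its map $\varphi$ and gap $\gamma$ from Section 3. Call an edge $xy$ *bad* if $|\varphi(x)-\varphi(y)|>\frac12$. By invariance every vertex lies on the same number $b$ of bad edges, and (2) gives $\frac b4\le4d\gamma$, that is, $b\le16d\gamma$.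

Choose a geodesic from $o$ to each vertex $z$; it has at most two edges. If it has no bad edge, then $|\varphi(o)-\varphi(z)|\le\frac12+\frac12$, so $|\varphi(o)-\varphi(z)|^2\le1$. Otherwise $|\varphi(o)-\varphi(z)|^2\le4$, since $\varphi$ takes values in the unit sphere. Count the $z$ of the second kind. Those at distance $1$ number at most $b$. Those at distance $2$ with a bad first edge number at most $bd$ ($b$ choices of the midpoint, at most $d$ of $z$). Those at distance $2$ with a bad second edge number at most $db$. In total there are at most $b+2bd\le3bd$. By (2),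
$$2n=\sum_z|\varphi(o)-\varphi(z)|^2\le n+4\cdot3bd,\qquad\text{so}\qquad n\le12bd\le192\,d^2\gamma,$$
and every nontrivial gap satisfies $\gamma\ge\frac n{192d^2}$.

**Step 2: few eigenvalues are large.** The sum of $\lambda^2$ over all eigenvalues of $P$ is $\mathrm{tr}\,P^2=n\cdot d\cdot\frac1{d^2}=\frac nd$. So at most $\frac{4n}d$ of them satisfy $\lambda\ge\frac12$, that is, $\mu\ge\frac34$.

**Step 3: insert both into (1).** Let $t=300d$. A nontrivial $\mu\ge\frac34$ contributes $\mu^{2t}\le e^{-600d\gamma}\le e^{-600n/(192d)}=e^{-3.125y}$. Every other $\mu$ contributes at most $(\frac34)^{600d}=(\frac9{16})^{300d}$. Hence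
$$4\delta(t)^2\le4y\,e^{-3.125y}+n\left(\tfrac9{16}\right)^{300d}.$$
Since $n\ge d+1$, we have $y>1$. The function $ye^{-3.125y}$ is decreasing for $y\ge1$, so the first term is at most $4e^{-3.125}<0.18$. As $D\le2$, $n\le1+d+d(d-1)=d^2+1\le4^d$. Since $(\frac9{16})^2<\frac12$, the second term is at most $(4\cdot2^{-150})^d<0.01$. So $4\delta(t)^2<0.19<\frac14$, which gives $\delta(300d)<\frac14$. $\blacksquare$

## 10. Abelian groups and a discrete Gaussian kernel

*Proof of Theorem 4.* Let $\Gamma$ be abelian of order $n\ge2$, written additively, with symmetric generating set $S\not\ni0$, $|S|=d$. For abelian groups one can bound the *whole* sum in (1) at once. For this we construct an auxiliary probability kernel $K$ on $\Gamma$ with two properties: $K$ is nearly flat, at a cost depending only on $D$, and its Fourier coefficients dominate $\mu^{2t}$ when $t$ is of order $D^2d$.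

Fix $\sigma>0$. Let $(N_s)_{s\in S}$ be i.i.d. integers with law $q(j)=e^{-j^2/2\sigma^2}/Z$ on $\mathbb Z$, and let
$$K(g)=P\Big(\sum_{s\in S}N_ss=g\Big).$$
Since $q$ is symmetric, replacing all $N_s$ by $-N_s$ gives $K(g)=K(-g)$. For example, if $\Gamma=\mathbb Z/2$ and $S=\{1\}$, then $K(0)$ is the probability that $N_1$ is even.

**Step 1: $K$ is nearly flat.** Let $g\in\Gamma$. It is at distance at most $D$ from $0$, so $g=\sum_se_ss$ with integers $e_s\ge0$ and $\sum_se_s\le D$. Hence $\sum_se_s^2\le D^2$. Let $\Lambda=\{m\in\mathbb Z^S:\sum_sm_ss=0\}$. The integer vectors representing $g$ are exactly $m+e$ with $m\in\Lambda$, and those representing $-g$ are $m-e$. So, using $K(g)=\frac12(K(g)+K(-g))$ and the AM–GM inequality term by term,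
$$K(g)=\tfrac12\sum_{m\in\Lambda}\Big(\prod_sq(m_s+e_s)+\prod_sq(m_s-e_s)\Big)\ge\sum_{m\in\Lambda}\prod_s\sqrt{q(m_s+e_s)\,q(m_s-e_s)} .$$
Because $(m+e)^2+(m-e)^2=2m^2+2e^2$, we have $\sqrt{q(m+e)q(m-e)}=q(m)\,e^{-e^2/2\sigma^2}$: the cross terms cancel. Therefore
$$K(g)\ge e^{-\sum_se_s^2/2\sigma^2}\sum_{m\in\Lambda}\prod_sq(m_s)\ge e^{-D^2/2\sigma^2}K(0).$$
Summing over all $g$, and using $\sum_gK(g)=1$,
$$nK(0)\le e^{D^2/2\sigma^2}.\tag{9}$$

**Step 2: lower bounds for the Fourier coefficients of $K$.** For a character $\chi$ of $\Gamma$ write $\chi(s)=e^{i\phi_s}$ with $\phi_s\in(-\pi,\pi]$, and put $N(\chi)=\sum_{s\in S}(1-\cos\phi_s)$. By independence,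
$$\hat K(\chi)=\sum_gK(g)\chi(g)=E\prod_s\chi(s)^{N_s}=\prod_s\theta(\phi_s),\qquad\theta(\phi)=\sum_{j\in\mathbb Z}q(j)e^{ij\phi}.$$
Poisson summation for the Gaussian reads $\sum_je^{-j^2/2\sigma^2}e^{ij\phi}=\sqrt{2\pi}\,\sigma\sum_me^{-\sigma^2(\phi-2\pi m)^2/2}$. Taking the quotient of this identity at $\phi$ and at $0$ (the latter is $Z$), expanding the square, and pairing $m$ with $-m$,
$$\theta(\phi)=\frac{\sum_me^{-\sigma^2(\phi-2\pi m)^2/2}}{\sum_me^{-\sigma^2(2\pi m)^2/2}}=e^{-\sigma^2\phi^2/2}\,\frac{\sum_me^{-2\pi^2\sigma^2m^2}\cosh(2\pi m\sigma^2\phi)}{\sum_me^{-2\pi^2\sigma^2m^2}}\ge e^{-\sigma^2\phi^2/2},$$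
since $\cosh\ge1$. For $|\phi|\le\pi$ we have $1-\cos\phi=2\sin^2\frac\phi2\ge2\left(\frac\phi\pi\right)^2$, from $\sin u\ge\frac{2u}\pi$ on $[0,\frac\pi2]$. So $\frac{\sigma^2\phi^2}2\le\frac{\pi^2\sigma^2}4(1-\cos\phi)$. Multiplying over $s$,
$$\hat K(\chi)\ge e^{-\pi^2\sigma^2N(\chi)/4}>0 .$$

**Step 3: combine.** Fourier inversion at $0$ gives $nK(0)=\sum_\chi\hat K(\chi)$, and $\hat K(1)=1$ for the trivial character. With (9),
$$\sum_{\chi\ne1}e^{-\pi^2\sigma^2N(\chi)/4}\le\sum_{\chi\neq1}\hat K(\chi)=nK(0)-1\le e^{D^2/2\sigma^2}-1.\tag{10}$$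

**Step 4: the walk.** Each character satisfies $P\chi=\big(\frac1d\sum_s\chi(s)\big)\chi$. As $S$ is symmetric, the eigenvalue is $\frac1d\sum_s\cos\phi_s=1-\frac{N(\chi)}d$. The $n$ characters are orthogonal, so these are all the eigenvalues. The lazy eigenvalues are $1-\frac{N(\chi)}{2d}\in[0,1]$, and (1) gives
$$4\delta(t)^2\le\sum_{\chi\ne1}\Big(1-\frac{N(\chi)}{2d}\Big)^{2t}\le\sum_{\chi\ne1}e^{-tN(\chi)/d}.$$
Choose $\sigma^2=\frac{D^2}{2\ln(5/4)}$, so that the right side of (10) is $\frac54-1=\frac14$. If $\frac td\ge\frac{\pi^2\sigma^2}4$, that is, if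
$$t\ge\frac{\pi^2}{8\ln(5/4)}\,D^2d,$$
then each term $e^{-tN(\chi)/d}$ is at most the corresponding term in (10). So $4\delta(t)^2\le\frac14$ and $\delta(t)\le\frac14$. Since $\frac{\pi^2}{8\ln(5/4)}<5.54<6$, the integer $t=6D^2d$ qualifies, and $t_{\mathrm{mix}}(1/4)\le6D^2d$. $\blacksquare$
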